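\title{Tori with infinite Tate--Shafarevich group over function fields of curves over number fields}

\begin{abstract}
Let $K$ be the function field of a smooth geometrically integral curve $C$ over a number field $k$. For a $K$-torus $T$, let $\mathrm{Sha}^1_C(T)$ be the group of torsors under $T$ that have a point over the completion of $K$ at every closed point of $C$. We disprove the conjecture that this group is always finite: for every $k$, every $C$ and every odd prime $p$ there is a torus $T$, split by an extension with group $(\mathbb Z/p)^3$, such that $\mathrm{Sha}^1_C(T)$ contains an infinite elementary abelian $p$-group. The classes are built from constants $a\in k^*$ and are told apart by valuations of $K$ lying over finite places of $k$. In the other direction, we prove finiteness for finite groups of multiplicative type and for tori satisfying an explicit group-theoretic condition, for instance tori split by an extension whose Galois group has cyclic Sylow subgroups.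
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a number field, $C$ a smooth geometrically integral curve over $k$, and $K$ its function field. Let $C^{(1)}$ be the set of closed points of $C$, and for $c\in C^{(1)}$ let $K_c$ be the completion of $K$ for the discrete valuation defined by $c$. For an algebraic $K$-group $G$ put
\[
\mathrm{Sha}^1_C(G)=\ker\Big[H^1(K,G)\to\prod_{c\in C^{(1)}}H^1(K_c,G)\Big],
\]
where $H^1$ is Galois cohomology. The set $H^1(K,G)$ classifies torsors under $G$, the trivial class being that of a torsor with a rational point. So $\mathrm{Sha}^1_C(G)$ consists of the torsors that have a point over every $K_c$, and it measures the failure of the local-global principle for such torsors. It is a group when $G$ is commutative. The curve $C$ need not be projective. If $U\subset C$ is open and nonempty, then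
\begin{equation}\label{eq:open}
\mathrm{Sha}^1_C(G)\subset \mathrm{Sha}^1_U(G),
\end{equation}
since fewer conditions are imposed on the right; the smallest of these groups belongs to the smooth projective compactification $\overline C$ of $C$.

A $K$-group is \emph{of multiplicative type} if over an algebraic closure of $K$ it becomes a product of copies of $\mathbb G_m$ and of groups $\mu_n$, and it is a \emph{torus} if only copies of $\mathbb G_m$ occur. There are good reasons to expect $\mathrm{Sha}^1_C$ to be finite for these groups. For $\mathbb G_m$ the whole group $H^1(K,\mathbb G_m)$ vanishes by Hilbert's Theorem 90. By a theorem of Harari and Szamuely, $\mathrm{Sha}^1_C(G)$ is finite whenever $G=G_k\times_kK$ for a commutative algebraic group $G_k$ over $k$. Finally, the analogous group for a torus $T$ over a number field $F$ is finite by a short argument. Let $E/F$ be a splitting field with group $\Gamma$ and $X$ the cocharacter lattice, so that $H^1(F,T)=H^1(\Gamma,X\otimes E^*)$. Take a finite $\Gamma$-stable set $S$ of places of $E$, containing the archimedean ones, with trivial $S$-class group, and tensor $1\to\mathcal O_{E,S}^*\to E^*\to\bigoplus_{w\notin S}\mathbb Z\to0$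 with $X$. An everywhere locally trivial class dies in the third term, so it comes from $H^1(\Gamma,X\otimes\mathcal O_{E,S}^*)$, which is finite because the $S$-units are finitely generated. The following conjecture is posed in \cite{MFO}.

\medskip
\noindent\textbf{Conjecture.} \emph{{\rm(a)} For every $K$-torus $T$, the group $\mathrm{Sha}^1_C(T)$ is finite. {\rm(b)} More strongly, the same holds for every $K$-group of multiplicative type.}
\medskip

Over $K$ the argument above stops one step short. The $S$-units are replaced by the invertible functions on an affine curve, and these contain the multiplicative group of a number field, which is not finitely generated. The whole question is whether the closed points of $C$ control the classes that come from these constants. In general they do not.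

\begin{theorem}\label{thm:main}
Let $k$ be any number field, $C$ any smooth geometrically integral curve over $k$, projective or not, and $p$ any odd prime. There is a $K$-torus $T$ such that $\mathrm{Sha}^1_C(T)$ contains an infinite elementary abelian $p$-group.
\end{theorem}

Thus (a) is false, and so is (b), since tori are of multiplicative type. An explicit counterexample over $\mathbb Q(\zeta_3)(t)$ is given in Example~\ref{ex:explicit}. Finiteness does hold in the following cases.

\begin{proposition}\label{prop:finite}
If $M$ is a finite $K$-group of multiplicative type, then $\mathrm{Sha}^1_C(M)$ is finite.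
\end{proposition}

For a finite group $\Gamma'$ and a $\Gamma'$-module $N$ put
\[
\mathrm{Sha}^i_\omega(\Gamma',N)=\ker\Big[H^i(\Gamma',N)\to\prod_{\tau\in\Gamma'}H^i(\langle\tau\rangle,N)\Big],
\]
the group of classes that vanish on every cyclic subgroup.

\begin{theorem}\label{thm:positive}
Let $T$ be a $K$-torus with cocharacter lattice $X$, split by a finite Galois extension $L/K$ with group $\Gamma$. Let $k'$ be the algebraic closure of $k$ in $L$ and $\Gamma_g=\operatorname{Gal}(L/k'K)$. Assume that $\mathrm{Sha}^1_\omega(\Gamma',X)=0$ for all subgroups $\Gamma'$ with $\Gamma_g\subset\Gamma'\subset\Gamma$ and $\Gamma'/\Gamma_g$ cyclic. Then $\mathrm{Sha}^1_C(T)$ is finite.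
\end{theorem}

A $\Gamma$-lattice is \emph{permutation} if it has a $\mathbb Z$-basis permuted by $\Gamma$.

\begin{corollary}\label{cor:cases}
Let $T$, $X$ and $\Gamma$ be as in the first sentence of Theorem~\ref{thm:positive}. The group $\mathrm{Sha}^1_C(T)$ is finite in each of the following cases:
\begin{enumerate}
\item[(1)] all Sylow subgroups of $\Gamma$ are cyclic;
\item[(2)] $T$ comes from a $k$-torus;
\item[(3)] there is an exact sequence of $\Gamma$-lattices $0\to I\to P\to X\to0$ with $P$ permutation and $I$ a direct summand of a permutation lattice.
\end{enumerate}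
\end{corollary}

We do not give a complete classification of the tori with finite $\mathrm{Sha}^1_C$.

Section~\ref{sec:toy} treats a norm equation by hand; it shows the mechanism behind both theorems. Section~\ref{sec:prelim} recalls the cohomological tools. Sections~\ref{sec:class} and~\ref{sec:criterion} construct the torus attached to an extension with group $(\mathbb Z/p)^3$ and give a criterion for its group $\mathrm{Sha}^1_C$ to be infinite. Section~\ref{sec:every} builds an extension satisfying the criterion for every $k$ and $C$, and Section~\ref{sec:finite} proves the finiteness results.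

\medskip
\noindent\textbf{Conventions.} For a finite place $v$ of a number field $F$ we also write $v\colon F^*\to\mathbb Z$ for the normalized valuation. We write $G_F$ for the absolute Galois group of a field $F$ and $\kappa(c)$ for the residue field of a point $c$. Tensor products are over $\mathbb Z$, and $\mathbb Z$ carries the trivial action. If a finite group $D$ acts on an abelian group $M$, written multiplicatively, and $a\in M^D$, then $[a]\colon\mathbb Z\to M$, $1\mapsto a$, is a homomorphism of $D$-modules. Since $[ab]$ is the sum of the homomorphisms $[a]$ and $[b]$, we have $[ab]_*=[a]_*+[b]_*$ on cohomology.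

\section{A norm equation}\label{sec:toy}

Take $k=\mathbb Q$, $K=\mathbb Q(t)$, $C$ a nonempty open subset of $\mathbb P^1_{\mathbb Q}$, and $L=K(\sqrt t)$. Let $T$ be the torus $x^2-ty^2=1$ of elements of norm one. Its torsors are the conics
\[
T_a\colon\quad x^2-ty^2=a\qquad(a\in K^*),
\]
and $H^1(K,T)=K^*/N_{L/K}L^*$. We look at the torsors given by constants $a\in\mathbb Q^*$. One observation is used three times: if $\nu$ is a discrete valuation of a field and $d$ is a $\nu$-unit whose residue is not a square, then
\begin{equation}\label{eq:even}
\nu(x^2-dy^2)=2\min(\nu(x),\nu(y))\quad\text{for }(x,y)\neq(0,0).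
\end{equation}
Indeed, after scaling the minimum is $0$, and then the residue of $x^2-dy^2$ is not zero. Let $\ell$ be an odd prime, $v$ the $\ell$-adic valuation, and suppose that $v(a)$ is odd.

\emph{The conic $T_a$ has no $K$-point.} Let $v_G$ be the Gauss valuation of $\mathbb Q(t)$: on a polynomial it is the minimum of the $\ell$-adic valuations of the coefficients. It extends $v$ and has residue field $\mathbb F_\ell(t)$, in which $t$ is not a square. By \eqref{eq:even} a $K$-point would force $v(a)=v_G(a)$ to be even. Letting $\ell$ vary, we see that the constants have infinite image in $H^1(K,T)$. The valuations that separate them are not among those used to define $\mathrm{Sha}^1_C$: they are centered on the fibers of $\mathbb P^1_{\mathbb Z}\to\operatorname{Spec}\mathbb Z$, and we call such valuations \emph{vertical}.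

\emph{Nevertheless $T_a\notin\mathrm{Sha}^1_C(T)$.} Choose an integer $t_0$ that is not a square modulo $\ell$ and such that the point $c$ given by $t=t_0$ lies in $C$. Then $K_c=\mathbb Q((\pi))$ with $\pi=t-t_0$. Suppose $x^2-ty^2=a$ with $x,y\in K_c$. As $t_0$ is not a square in $\mathbb Q$, formula \eqref{eq:even} for the $\pi$-adic valuation shows that $x$ and $y$ are power series, and setting $\pi=0$ gives $x_0^2-t_0y_0^2=a$ over $\mathbb Q$. Now \eqref{eq:even} for $v$ shows that $v(a)$ is even, a contradiction.

Let us translate. Put $\Gamma=\operatorname{Gal}(L/K)$ and let $x$ now denote the generator of $H^2(\Gamma,\mathbb Z)\cong\mathbb Z/2$. As $\Gamma$ is cyclic, $a\mapsto[a]_*x$ is an isomorphism $K^*/NL^*\cong H^2(\Gamma,L^*)$. The first computation extends $v_G$ to a $\Gamma$-invariant valuation $L^*\to\mathbb Z$, which sends $[a]_*x$ to $v(a)\,x$. The second recovers the same invariant from a closed point: the closure of $c$ in $\mathbb P^1_{\mathbb Z}$ crosses the fiber over $\ell$ at $t_0\bmod\ell$, the Frobenius element there generates $\Gamma$, and $x$ is nonzero on that cyclic group.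

This suggests both theorems. Closed points can be steered through the fiber over $v$ with any admissible Frobenius element, so they detect a vertical invariant as soon as it is nonzero on some cyclic subgroup; this is the proof of Theorem~\ref{thm:positive}. Conversely, take a larger group $\Gamma$ and a class $x\in H^n(\Gamma,\mathbb Z)$ that vanishes on every proper subgroup. Vertical valuations still send $[a]_*x$ to $v(a)\,x$. At a closed point the class is governed by a Galois extension $E/F$ of number fields and, if a local-global principle holds for $H^n(\Gamma,E^*)$, by the decomposition groups of the places of $F$. These need not be cyclic, because $E/F$ may ramify, but for $\Gamma$ of exponent $p$ they have order at most $p^2$ away from $p$. This leads to $\Gamma=(\mathbb Z/p)^3$, and the class we find lives in degree $n=4$, where the local-global principle does hold.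

\section{Cohomology of finite groups and of tori}\label{sec:prelim}

Let $\Gamma$ be a finite group, $H\subset \Gamma$ a subgroup, $M$ a $\Gamma$-module and $n\ge1$. We use the following standard facts.
\begin{enumerate}
\item[(G1)] $H^n(\Gamma,M)$ is killed by $|\Gamma|$, is finite if $M$ is finitely generated, and commutes with direct sums in $M$. Restriction to an $\ell$-Sylow subgroup is injective on the $\ell$-primary part.
\item[(G2)] (Shapiro's lemma.) Let $\mathrm{pr}\colon\mathbb Z[\Gamma/H]\to\mathbb Z$ be the $H$-equivariant map giving the coefficient of the coset $H$. Restriction to $H$ followed by $(\mathrm{pr}\otimes1)_*$ is an isomorphism $H^n(\Gamma,\mathbb Z[\Gamma/H]\otimes M)\cong H^n(H,M)$. Hence, if $\Gamma$ permutes a set $\Omega$, then $H^n(\Gamma,\mathbb Z[\Omega]\otimes M)=\bigoplus_\omega H^n(\Gamma_\omega,M)$, where $\omega$ runs over representatives of the orbits and $\Gamma_\omega$ is the stabilizer. If the action on $\Omega$ is free, this group is zero.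
\item[(G3)] $H^1(\Gamma,\mathbb Z)=0$ and $H^2(\Gamma,\mathbb Z)=\operatorname{Hom}(\Gamma,\mathbb Q/\mathbb Z)$, compatibly with restriction.
\item[(G4)] (Inflation-restriction.) If $G$ is a profinite group, $G'$ an open normal subgroup and $M$ a discrete $G$-module, then
$0\to H^1(G/G',M^{G'})\to H^1(G,M)\to H^1(G',M)^{G/G'}\to H^2(G/G',M^{G'})$ is exact.
\end{enumerate}

Let $L/K$ be a finite Galois extension with group $\Gamma$. A $K$-torus $T$ is \emph{split by $L$} if $T_L\cong\mathbb G_m^r$. Its cocharacter lattice $X=\operatorname{Hom}_L(\mathbb G_m,T_L)$ is a $\Gamma$-lattice, that is, a free abelian group of finite rank with an action of $\Gamma$. Every $\Gamma$-lattice arises from a unique such torus, and $T(L')=X\otimes L'^*$ for every field $L'\supset L$, compatibly with Galois actions. For $c\in C^{(1)}$ and a place $y$ of $L$ above $c$, the completion $L_y=LK_c$ is Galois over $K_c$ with group the decomposition group $D_y\subset\Gamma$.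

\begin{lemma}\label{lem:tori}
With this notation, $H^1(K,T)=H^1(\Gamma,X\otimes L^*)$ and $H^1(K_c,T)=H^1(D_y,X\otimes L_y^*)$. The localization map is restriction to $D_y$ followed by the map induced by $L^*\subset L_y^*$.
\end{lemma}

\begin{proof}
By Hilbert's Theorem 90, $H^1(L,T)=H^1(L,\mathbb G_m)^r=0$ and likewise $H^1(L_y,T)=0$. So by (G4) the inflation maps from $H^1(\Gamma,T(L))$ and $H^1(D_y,T(L_y))$ are isomorphisms. On cocycles, localization is composition with $G_{K_c}\to G_K$, which induces the inclusion $D_y\subset\Gamma$.
\end{proof}

The residue fields $\kappa(c)$ and $\kappa(y)$ are number fields, and they can be lifted into the completions.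

\begin{lemma}\label{lem:complete}
Let $E=\kappa(y)$.
\begin{enumerate}
\item[(1)] The elements of $L_y$ algebraic over $k$ form a $D_y$-stable subfield containing $k$, and reduction maps it isomorphically and $D_y$-equivariantly onto $E$.
\item[(2)] Let $p$ be a prime. Every unit of $L_y$ with residue $1$ is a $p$-th power. If $h\in L_y^*$ has valuation divisible by $p$, then $L_y(\zeta_p,\sqrt[p]{h})/L_y$ is unramified.
\end{enumerate}
Both statements apply to $K_c$, by taking $L=K$.
\end{lemma}

\begin{proof}
(1) The subfield $E'$ of algebraic elements is $D_y$-stable because $D_y$ fixes $k$. The valuation is trivial on $k$, hence on $E'$, so reduction is a $k$-embedding $E'\to E$, and it commutes with $D_y$. An element of $E$ is a simple root of its minimal polynomial over $k$, so it lifts to a root in $L_y$ by Hensel's lemma; thus $E'\to E$ is onto.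

(2) For a unit $u$, the polynomial $Z^p-u$ has separable reduction, since $E$ has characteristic $0$. Hensel's lemma gives the first claim. For the second, $h$ is a unit $u$ times a $p$-th power, and the extension is generated by roots of $(Z^p-1)$ and $(Z^p-u)$, both with separable reduction.
\end{proof}

\section{A class killed by all proper subgroups}\label{sec:class}

From now until the end of Section~\ref{sec:every}, $p$ is an odd prime and $\Gamma\cong(\mathbb Z/p)^3$. A product of three characters vanishes on every subgroup whose character group has dimension at most $2$. Such a product has coefficients in $\mathbb F_p$, while valuations take values in $\mathbb Z$, so we apply a connecting map. Let $\alpha_1,\alpha_2,\alpha_3$ be a basis of $\operatorname{Hom}(\Gamma,\mathbb F_p)=H^1(\Gamma,\mathbb F_p)$, let $\delta\colon H^3(\Gamma,\mathbb F_p)\to H^4(\Gamma,\mathbb Z)$ be the connecting map of $0\to\mathbb Z\xrightarrow{\,p\,}\mathbb Z\to\mathbb F_p\to0$, and put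
\[
x=\delta(\alpha_1\cup\alpha_2\cup\alpha_3)\in H^4(\Gamma,\mathbb Z).
\]

\begin{lemma}\label{lem:x}
The class $x$ has order $p$, and $\operatorname{res}_Dx=0$ for every subgroup $D\neq\Gamma$.
\end{lemma}

\begin{proof}
We have $px=0$ because $H^3(\Gamma,\mathbb F_p)$ is killed by $p$. To see that $x\ne0$, reduce modulo $p$. The composite $\beta$ of the connecting map $H^n(\Gamma,\mathbb F_p)\to H^{n+1}(\Gamma,\mathbb Z)$ with reduction is the Bockstein homomorphism, a graded derivation: $\beta(uw)=\beta(u)w+(-1)^{\deg u}u\beta(w)$. For $p$ odd, the K\"unneth formula gives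
\[
H^*(\Gamma,\mathbb F_p)=\Lambda(\alpha_1,\alpha_2,\alpha_3)\otimes\mathbb F_p[b_1,b_2,b_3],\qquad b_i=\beta(\alpha_i),
\]
an exterior algebra on generators of degree $1$ tensored with a polynomial algebra on generators of degree $2$. The reduction of $x$ is
\[
\beta(\alpha_1\alpha_2\alpha_3)=b_1\alpha_2\alpha_3-b_2\alpha_1\alpha_3+b_3\alpha_1\alpha_2,
\]
a combination of three distinct basis elements, so it is not zero.

Let $D\neq\Gamma$. The cup product on $H^1(D,\mathbb F_p)$ is anticommutative and $p$ is odd, so $\alpha\cup\alpha=0$ for all $\alpha$, and the triple cup product is an alternating trilinear map on $H^1(D,\mathbb F_p)=\operatorname{Hom}(D,\mathbb F_p)$. This space has dimension at most $2$, so the triple product is zero. Restriction commutes with cup products and with $\delta$, hence $\operatorname{res}_Dx=0$.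
\end{proof}

\begin{remark}\label{rem:two}
The lemma fails for $p=2$. On the cyclic subgroup $D$ where all three $\alpha_i$ restrict to the nontrivial character $\alpha$, we have $H^*(D,\mathbb F_2)=\mathbb F_2[\alpha]$ and $\beta(\alpha)=\alpha^2$, so $\operatorname{res}_Dx$ reduces to $\beta(\alpha^3)=3\alpha^4\neq0$.
\end{remark}

Torsors live in degree $1$ and $x$ lives in degree $4$. Dimension shifting bridges the gap, and it is here that the torus appears. Let
\[
J=\mathbb Z[\Gamma]\big/\mathbb Z\cdot\textstyle\sum_{g\in\Gamma}g,\qquad X=J\otimes J\otimes J .
\]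
The group $J$ is free of rank $p^3-1$, so $X$ is a $\Gamma$-lattice and $0\to\mathbb Z\to\mathbb Z[\Gamma]\to J\to0$ splits as a sequence of abelian groups. It therefore stays exact when tensored with any module. Let $D\subset\Gamma$ be a subgroup and $N$ a $D$-module. As $D$ acts freely on $\Gamma$, (G2) gives $H^n(D,\mathbb Z[\Gamma]\otimes N)=0$ for $n\ge1$, so the connecting map $H^n(D,J\otimes N)\to H^{n+1}(D,N)$ is an isomorphism for $n\geq1$. Taking $N=J^{\otimes2}\otimes M$, $J\otimes M$ and $M$ in turn, we get for every $D$-module $M$
\begin{equation}\label{eq:shift}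
H^1(D,X\otimes M)\cong H^2(D,J^{\otimes2}\otimes M)\cong H^3(D,J\otimes M)\cong H^4(D,M).
\end{equation}
Being connecting maps, these isomorphisms are natural in $M$ and commute with restriction to subgroups.

\section{A criterion for an infinite group}\label{sec:criterion}

\begin{theorem}\label{thm:criterion}
Let $L/K$ be a Galois extension with group $\Gamma\cong(\mathbb Z/p)^3$, $p$ odd, such that
\begin{enumerate}
\item[(i)] for every $c\in C^{(1)}$ ramified in $L$, the decomposition group of $c$ in $\Gamma$ is not all of $\Gamma$;
\item[(ii)] for infinitely many finite places $v$ of $k$ there is a $\Gamma$-invariant homomorphism $\nu_v\colon L^*\to\mathbb Z$ with $\nu_v|_{k^*}=v$.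
\end{enumerate}
Let $T$ be the $K$-torus split by $L$ with cocharacter lattice $X=J^{\otimes3}$. Then $\mathrm{Sha}^1_C(T)$ contains an infinite elementary abelian $p$-group.
\end{theorem}

In the applications $\nu_v$ is a vertical discrete valuation of $L$. The proof uses class field theory in the following form. Let $E/F$ be a Galois extension of number fields with group $D$, and let $\mathbb I_E$ be the id\`ele group of $E$. For each place $u$ of $F$ choose a place of $E$ above it, with completion $E_u$ and decomposition group $D_u=\operatorname{Gal}(E_u/F_u)$.
\begin{enumerate}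
\item[(C1)] If $u$ is finite and $D_u$ is abelian, then $D_u$ is a quotient of $F_u^*$.
\item[(C2)] For $n\ge1$ we have $H^n(D,\mathbb I_E)=\bigoplus_uH^n(D_u,E_u^*)$. On a class coming from $H^n(D,E^*)$, the $u$-component is restriction to $D_u$ followed by $E^*\subset E_u^*$.
\item[(C3)] (Tate.) $H^n(D,\mathbb I_E/E^*)\cong H^{n-2}(D,\mathbb Z)$ and $H^n(D_u,E_u^*)\cong H^{n-2}(D_u,\mathbb Z)$ for $n\geq3$.
\end{enumerate}
By (C3) and (G3), $H^3(D,\mathbb I_E/E^*)=0$. The sequence $1\to E^*\to\mathbb I_E\to\mathbb I_E/E^*\to1$ and (C2) then give the local-global principle in degree $4$: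
\begin{equation}\label{eq:hasse}
H^4(D,E^*)\to\bigoplus_uH^4(D_u,E_u^*)\quad\text{is injective.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By Lemma~\ref{lem:tori} and \eqref{eq:shift} we identify $H^1(K,T)$ with $H^4(\Gamma,L^*)$ and $H^1(K_c,T)$ with $H^4(D_y,L_y^*)$; localization is restriction to $D_y$ followed by $L^*\subset L_y^*$. Consider the homomorphism
\[
\psi\colon k^*\to H^4(\Gamma,L^*),\qquad\psi(a)=[a]_*x .
\]
Its image is killed by $p$. The bound on decomposition groups will fail at the places above $p$. Only finitely many places of $k$ lie below them, so we remove the difficulty by a condition on $a$: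
\[
A=\{a\in k^*:\ a\in(k_v^*)^p\text{ for all }v\mid p\}.
\]

\emph{Step 1: $\psi(A)\subset\mathrm{Sha}^1_C(T)$.} Let $a\in A$, $c\in C^{(1)}$ and $y$ a place of $L$ above $c$. The localization of $\psi(a)$ at $c$ is $[a]_*\operatorname{res}_{D_y}x\in H^4(D_y,L_y^*)$. If $D_y\neq\Gamma$ it vanishes by Lemma~\ref{lem:x}. So let $D_y=\Gamma$. By (i), $c$ is unramified in $L$, so the extension of number fields $E/F$, with $E=\kappa(y)$ and $F=\kappa(c)$, is Galois with group $\Gamma$. By Lemma~\ref{lem:complete}(1) there is a $\Gamma$-equivariant $k$-embedding $E\subset L_y$, and $[a]\colon\mathbb Z\to L_y^*$ factors through $E^*$. It suffices to show that $[a]_*x=0$ in $H^4(\Gamma,E^*)$, and by \eqref{eq:hasse} that $[a]_*\operatorname{res}_{D_u}x=0$ in $H^4(D_u,E_u^*)$ for every place $u$ of $F$.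

If $u$ is archimedean, then $|D_u|\le2$ and $|D_u|$ divides $p^3$, so $D_u=1$.

If $u$ is finite of residue characteristic $\ell\ne p$, then $D_u$ is abelian and killed by $p$, so by (C1) it is a quotient of $F_u^*/F_u^{*p}$. Now $F_u^*\cong\mathbb Z\times\kappa(u)^*\times U^1$, where $\kappa(u)^*$ is cyclic and the group $U^1$ of principal units is pro-$\ell$, hence $p$-divisible. So $|D_u|\le p^2$. In this case and the previous one $D_u\neq\Gamma$, and $\operatorname{res}_{D_u}x=0$ by Lemma~\ref{lem:x}.

If $u\mid p$, let $v$ be the place of $k$ below $u$. Then $a=b^p$ with $b\in k_v^*\subset F_u^*=(E_u^*)^{D_u}$, and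
\[
[a]_*\operatorname{res}_{D_u}x=p\,[b]_*\operatorname{res}_{D_u}x=[b]_*\operatorname{res}_{D_u}(px)=0 .
\]

\emph{Step 2: $\psi(A)$ is infinite.} Let $\Sigma$ be the infinite set of places in (ii) that do not lie above $p$. For $v\in\Sigma$, the map $\nu_v\colon L^*\to\mathbb Z$ is a homomorphism of $\Gamma$-modules, and $\nu_v\circ[a]$ is multiplication by $v(a)$ on $\mathbb Z$. Hence $(\nu_v)_*\psi(a)=v(a)\,x$ in $H^4(\Gamma,\mathbb Z)$. As $x$ has order $p$, the class $\psi(a)$ determines $v(a)\bmod p$ for all $v\in\Sigma$. Let $v_1,\dots,v_m\in\Sigma$ be distinct and $n_1,\dots,n_m\in\mathbb Z$. By weak approximation there is $a\in k^*$ with $v_i(a)=n_i$ for all $i$ and as close to $1$ as we wish at the places above $p$; as the subgroups $(k_v^*)^p$ are open, we may take $a\in A$. So $|\psi(A)|\ge p^m$ for all $m$.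

Thus $\psi(A)$ is an infinite subgroup of $\mathrm{Sha}^1_C(T)$ killed by $p$.
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
Hypothesis (i) is used only to reduce to a residue extension $E/F$ with group $\Gamma$, and (ii) only in Step 2. Hypothesis (ii) cannot be dropped: if $L=k'K$ with $\operatorname{Gal}(k'/k)\cong(\mathbb Z/p)^3$, then (i) holds, no point being ramified, but $T$ comes from $k$ and $\mathrm{Sha}^1_C(T)$ is finite. More generally, let $k'$ be the algebraic closure of $k$ in $L$ and suppose $\nu_v$ is a discrete valuation as in (ii). Its restriction to $k'$ defines a place $v'$ fixed by $\operatorname{Gal}(k'/k)$, with ramification index $1$ over $v$. So $\operatorname{Gal}(k'/k)$ is the decomposition group of an unramified place, and must be cyclic.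
\end{remark}

\begin{remark}[Why rank three]\label{rem:rank}
For $\Gamma=(\mathbb Z/p)^2$ the proof of Lemma~\ref{lem:x} shows that $\delta(\alpha_1\cup\alpha_2)\in H^3(\Gamma,\mathbb Z)$ is nonzero and killed by all proper subgroups, but Step 1 breaks down. In degree $3$ the local groups $H^3(D_u,E_u^*)$ vanish by (C3), so $H^3(\Gamma,E^*)$ is the cokernel of $H^2(\Gamma,\mathbb I_E)\to H^2(\Gamma,\mathbb I_E/E^*)\cong\mathbb Z/p^2$. The summand at $u$ has image of order $|D_u|$, so the cokernel is nonzero unless some $D_u$ equals $\Gamma$. In other degrees, the bound $|D_u|\le p^2$ no longer gives $D_u\neq\Gamma$. This shows only that the argument needs rank three.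
\end{remark}

\begin{example}\label{ex:explicit}
Let $p$ be odd, for instance $p=3$, and let
\[
k=\mathbb Q(\zeta_p),\quad C=\mathbb P^1_k\smallsetminus\{0,1,-1,\infty\},\quad K=k(t),\quad L=K\big(\sqrt[p]{t},\sqrt[p]{t-1},\sqrt[p]{t+1}\big).
\]
If $t^a(t-1)^b(t+1)^c$ is a $p$-th power in $K$, its orders at $0,1,-1$ show that $p$ divides $a,b,c$. By Kummer theory $\operatorname{Gal}(L/K)\cong(\mathbb Z/p)^3$. The three functions are units on $C$, so $L/K$ is unramified over $C$ by Lemma~\ref{lem:complete}(2), and (i) holds.

For (ii), let $v\nmid2p$ be a finite place with residue field $\mathbb F_v$, and let $v_G$ be the Gauss valuation of $k(t)$ extending $v$. Its value group is $\mathbb Z$ and its residue field is $\mathbb F_v(t)$, which contains a primitive $p$-th root of unity because $v\nmid p$. The functions $t,t-1,t+1$ are $v_G$-units. Since $v\nmid2$, the points $0,1,-1$ are distinct in $\mathbb F_v$, so the residues of the three functions are independent in $\mathbb F_v(t)^*/\mathbb F_v(t)^{*p}$. The residue field of any extension of $v_G$ to $L$ contains $p$-th roots of these residues, so its residue degree is at least $p^3$.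 The inequality $\sum_ie_if_i\le[L:K]=p^3$ shows that $v_G$ has a unique extension $\nu_v$ and that its ramification index is $1$. So $\nu_v$ takes values in $\mathbb Z$ and restricts to $v$ on $k^*$. For $g\in\Gamma$ the valuation $\nu_v\circ g$ also extends $v_G$, hence equals $\nu_v$.

By Theorem~\ref{thm:criterion}, $\mathrm{Sha}^1_C(T)$ is infinite for the torus $T$ split by $L$ with cocharacter lattice $J^{\otimes3}$. Its dimension is $(p^3-1)^3$, which is $26^3=17576$ for $p=3$. This already disproves both parts of the conjecture.
\end{example}

\begin{remark}\label{rem:P1}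
In Example~\ref{ex:explicit} hypothesis (i) also holds at the four missing points, so $\mathrm{Sha}^1_{\mathbb P^1}(T)$ is infinite as well. Indeed $-1=(-1)^p$, and by Lemma~\ref{lem:complete}(2) the following are $p$-th powers in $K_c$: $t+1$ at $c=0$; $t$ at $c=1$ and at $c=-1$; $(t+1)/t$ at $c=\infty$. In each case $[L_y:K_c]\le p^2$.
\end{remark}

\section{Every number field and every curve}\label{sec:every}

We prove Theorem~\ref{thm:main}. By \eqref{eq:open} we may assume that $C=\overline C$ is projective, and we must construct $L$ satisfying (i) and (ii). There are two difficulties. First, $k$ need not contain $\zeta=\zeta_p$, so cyclic extensions of degree $p$ must be descended from $k(\zeta)$. Second, ramification cannot be avoided in general: unramified extensions of the function field of $\mathbb P^1_k$ are constant, while Remark~\ref{rem:hyp} allows only a cyclic constant part. In Remark~\ref{rem:P1}, (i) held because of the special values of the functions at the branch points, and such values are hard to control after descent. Instead we let one of the three characters come from a cyclic extension $k_1/k$, and we place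 all branch points of the other two at points whose residue field contains $k_1$. Then (i) is automatic, and (ii) holds at places inert in $k_1$.

\subsection*{The constant extension}
Choose a prime $\ell\equiv1\pmod p$ unramified in $k$. The subfield of degree $p$ of $\mathbb Q(\zeta_\ell)$ is totally ramified at $\ell$, so it meets $k$ in $\mathbb Q$, and its compositum $k_1$ with $k$ is cyclic of degree $p$ over $k$. Let $\alpha_0\colon G_k\to\mathbb Z/p$ be a character with kernel $G_{k_1}$, and $\sigma$ a generator of $\operatorname{Gal}(k_1/k)$. Write $k_1=k(\theta)$, and let $m\in k[t]$ be the minimal polynomial of $\theta$; its roots $\theta_j=\sigma^j\theta$, $j\in\mathbb Z/p$, are distinct.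

\subsection*{Two characters of $k(t)$}
For a field $F$ of characteristic $0$ containing $\zeta$ and $n\in F^*$, the \emph{Kummer character} $\chi_n\colon G_F\to\mathbb Z/p$ is defined by $g(\sqrt[p]{n})=\zeta^{\chi_n(g)}\sqrt[p]{n}$. The map $n\mapsto\chi_n$ is an isomorphism $F^*/F^{*p}\cong\operatorname{Hom}(G_F,\mathbb Z/p)$.

\begin{lemma}\label{lem:chars}
For $r=1,2$ there are functions $n_r\in k(\zeta)(t)^*$, characters $\chi_r\colon G_{k(t)}\to\mathbb Z/p$, and disjoint nonempty finite sets $Z_r\subset\bar k$ such that
\begin{enumerate}
\item[(1)] the restriction of $\chi_r$ to $G_{k(\zeta)(t)}$ is the Kummer character of $n_r$;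
\item[(2)] the order of $n_r$ is prime to $p$ at the points of $Z_r$ and divisible by $p$ at all other points of $\mathbb P^1(\bar k)$;
\item[(3)] $k_1\subset k(\rho)$ for every $\rho\in Z_1\cup Z_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Delta=\operatorname{Gal}(k(\zeta)/k)$, acting on $k(\zeta)(t)$ with $t$ fixed, and let $\varepsilon\colon\Delta\to\mathbb F_p^*$ be given by $\tau\zeta=\zeta^{\varepsilon(\tau)}$. The order of $\Delta$ divides $p-1$. A Kummer character descends to $k(t)$ when $\Delta$ acts on the class of the function through $\varepsilon$, so we project onto that eigenspace. Choose integers $e_\tau$ with $e_\tau\varepsilon(\tau)\equiv1\pmod p$ and put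
\[
n_r=\prod_{\tau\in\Delta}m(t-r\,\tau\zeta)^{e_\tau},\qquad Z_r=\{r\,\tau\zeta+\theta_j:\ \tau\in\Delta,\ j\in\mathbb Z/p\}.
\]

(1) Write $n=n_r$. For $\gamma\in\Delta$ we have $\gamma(n)=\prod_\tau m(t-r\,\tau\zeta)^{e_{\gamma^{-1}\tau}}$, and $e_{\gamma^{-1}\tau}\equiv\varepsilon(\gamma)e_\tau\pmod p$. So $\gamma(n)\equiv n^{\varepsilon(\gamma)}$ modulo $p$-th powers, that is, $\chi_{\gamma(n)}=\varepsilon(\gamma)\chi_n$. On the other hand, let $\tilde\gamma\in G_{k(t)}$ lift $\gamma$ and let $w=\sqrt[p]n$. Then $\tilde\gamma w$ is a $p$-th root of $\gamma(n)$, and for $g\in G_{k(\zeta)(t)}$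
\[
\frac{g\tilde\gamma w}{\tilde\gamma w}=\tilde\gamma\Big(\frac{\tilde\gamma^{-1}g\tilde\gamma w}{w}\Big)=\tilde\gamma\big(\zeta^{\chi_n(\tilde\gamma^{-1}g\tilde\gamma)}\big)=\zeta^{\varepsilon(\gamma)\chi_n(\tilde\gamma^{-1}g\tilde\gamma)} .
\]
Comparing, $\chi_n(\tilde\gamma^{-1}g\tilde\gamma)=\chi_n(g)$, so $\chi_n$ is $\Delta$-invariant. Since $|\Delta|$ is prime to $p$, (G1) gives $H^1(\Delta,\mathbb Z/p)=H^2(\Delta,\mathbb Z/p)=0$, and by (G4) $\chi_n$ is the restriction of a unique character $\chi_r$ of $G_{k(t)}$.

For (2) and (3), we first show that the elements $r\,\tau\zeta+\theta_j$, for $r\in\{1,2\}$, $\tau\in\Delta$, $j\in\mathbb Z/p$, are pairwise distinct. Suppose $r\,\tau\zeta+\theta_j=r'\tau'\zeta+\theta_{j'}$. Then $d=\theta_j-\theta_{j'}=r'\tau'\zeta-r\,\tau\zeta$ lies in $k_1\cap k(\zeta)$, which is $k$ because the degrees are coprime. With $h=j-j'$ we have $\sigma^h\theta_{j'}=\theta_{j'}+d$; iterating $p$ times gives $\theta_{j'}=\theta_{j'}+pd$. So $d=0$, hence $j=j'$ and $r\,\tau\zeta=r'\tau'\zeta$. Complex absolute values give $r=r'$, and then $\tau=\tau'$. In particular $Z_1\cap Z_2=\emptyset$.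

(2) The roots of $m(t-r\,\tau\zeta)$ are the $r\,\tau\zeta+\theta_j$. By distinctness, $n_r$ has order $e_\tau$, prime to $p$, at $r\,\tau\zeta+\theta_j$. It has order $0$ at the points of $\bar k$ outside $Z_r$, and order $-p\sum_\tau e_\tau$ at $\infty$ because $\deg m=p$.

(3) An element $(\sigma^h,\gamma)$ of $\operatorname{Gal}(k_1(\zeta)/k)=\langle\sigma\rangle\times\Delta$ sends $\rho=r\,\tau\zeta+\theta_j$ to $r\,\gamma\tau\zeta+\theta_{j+h}$. By distinctness the stabilizer of $\rho$ is trivial, so $k(\rho)=k_1(\zeta)$.
\end{proof}

\subsection*{The extension $L$}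
Let $Z=Z_1\cup Z_2$. Choose a nonconstant $f\in K$. The finite morphism $f\colon\overline C\to\mathbb P^1$ has finitely many branch points, and replacing $f$ by $f+N$ translates the finite ones by $N$. So for a suitable $N\in\mathbb Z$ we may assume that $f$ is unramified above $Z$. Embed $k(t)$ in $K$ by $t\mapsto f$, and restrict $\chi_1,\chi_2$ and $\alpha_0$ to $G_K$. Let $L$ be the fixed field of the kernel of
\[
(\alpha_0,\chi_1,\chi_2)\colon G_K\to(\mathbb Z/p)^3 .
\]
On the subgroup $G_{\bar kK}$ the character $\alpha_0$ is trivial and $\chi_r$ is the Kummer character of $n_r(f)$.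

\emph{The Galois group.} Suppose $a\chi_1+b\chi_2=0$ on $G_{\bar kK}$. Then $n_1(f)^an_2(f)^b$ is a $p$-th power in $\bar kK$. Take a point of $\overline C(\bar k)$ above some $\rho\in Z_1$. As $f$ is unramified there, $n_1(f)$ has order prime to $p$ and $n_2(f)$ has order divisible by $p$; hence $p\mid a$. A point above $Z_2$ gives $p\mid b$. So $(\chi_1,\chi_2)$ maps $G_{\bar kK}$ onto $(\mathbb Z/p)^2$, and the image of $G_K$ contains $0\times(\mathbb Z/p)^2$. Since $C$ is geometrically integral, $k$ is algebraically closed in $K$, so $[k_1K:K]=p$ and $\alpha_0$ is surjective on $G_K$. Therefore $\Gamma=\operatorname{Gal}(L/K)\cong(\mathbb Z/p)^3$.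

\emph{The constant field.} Let $k'\supset k_1$ be the algebraic closure of $k$ in $L$. Then $[L:k'K]\ge[\bar kL:\bar kK]=p^2$, so $[k':k]=[k'K:K]\le p$ and $k'=k_1$.

\emph{Hypothesis (i).} Let $c\in\overline C^{(1)}$ be ramified in $L$. Constant extensions are unramified, so $\bar kL/\bar kK$ is ramified at a point $Q\in\overline C(\bar k)$ above $c$. This extension is generated by $p$-th roots of $n_1(f)$ and $n_2(f)$. As in Lemma~\ref{lem:complete}(2), one of these functions has order prime to $p$ at $Q$. That order is a multiple of the order of $n_r$ at $f(Q)$, so $f(Q)=\rho\in Z$ by Lemma~\ref{lem:chars}(2). Hence $\kappa(c)\cong k(Q)\supset k(\rho)\supset k_1$. By Lemma~\ref{lem:complete}(1), $k_1$ embeds in $K_c$ over $k$. As $k_1/k$ is Galois, $m$ splits in $K_c$, so $\alpha_0$ is trivial on $G_{K_c}$. The decomposition group of $c$ lies in $\ker\alpha_0\neq\Gamma$.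

\emph{Hypothesis (ii).} The Gauss valuation is replaced by the generic point of a fiber of good reduction. Let $Y$ be the smooth projective curve over $k_1$ with function field $L$. It is geometrically integral over $k_1$, because $k_1$ is algebraically closed in $L$, and $\Gamma$ acts on it compatibly with $\Gamma\to\operatorname{Gal}(k_1/k)$. By spreading out \cite[8.8.2, 9.7.7, 17.7.8]{EGA}, there is a finite Galois-stable set $S_1$ of places of $k_1$, containing the archimedean ones, such that $Y$ extends to a smooth scheme $\mathcal Y\to\operatorname{Spec}\mathcal O_{k_1,S_1}$ with geometrically integral fibers, and the action of $\Gamma$ extends to $\mathcal Y$ compatibly with the action on $\mathcal O_{k_1,S_1}$. By the Chebotarev density theorem, infinitely many places $v$ of $k$ have Frobenius element $\sigma$, hence are inert in $k_1$, and lie below no place of $S_1$. Let $v$ be one of them, $v_1$ the unique place above it, $\varpi$ a uniformizer at $v_1$, and $\eta$ the generic point of the integral fiber $\mathcal Y_{v_1}$. The noetherian local domain $\mathcal O_{\mathcal Y,\eta}$ has fraction field $L$, and its quotient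 by $\varpi$ is the function field of $\mathcal Y_{v_1}$. So its maximal ideal is generated by $\varpi$, and it is a discrete valuation ring. Its valuation $\nu_v$ restricts to $v_1$ on $k_1^*$, hence to $v$ on $k^*$, as $v$ is unramified in $k_1$. Since $\Gamma$ fixes $v_1$, it preserves $\mathcal Y_{v_1}$ and fixes $\eta$, so $\nu_v$ is $\Gamma$-invariant.

Theorem~\ref{thm:criterion} applies to $L/K$ and $\overline C$, and Theorem~\ref{thm:main} is proved.

\section{Finiteness}\label{sec:finite}

\subsection*{Finite groups}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]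
Let $L/K$ be a finite Galois extension with group $\Gamma$ over which $M$ becomes a product of groups $\mu_n$. Let $k'$ be the algebraic closure of $k$ in $L$ and $V$ the normalization of $C$ in $L$, a smooth geometrically integral curve over $k'$ with function field $L$. Every closed point $y$ of $V$ lies above a closed point $c$ of $C$, and $K_c\subset L_y$; so restriction maps $\mathrm{Sha}^1_C(M)$ into $\mathrm{Sha}^1_V(M_L)$. By (G4) the kernel lies in $H^1(\Gamma,M(L))$, which is finite because $M(L)$ is finite. The group $M_L$ comes from a product of groups $\mu_n$ over the number field $k'$, so $\mathrm{Sha}^1_V(M_L)$ is finite by the theorem of Harari and Szamuely.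
\end{proof}

\subsection*{Tori: reduction to vertical residues}

We prove Theorem~\ref{thm:positive}, whose notation we keep; $\Gamma$ is now an arbitrary finite group. Since $X$ is free, tensoring with $X$ is exact. The first step reduces, up to finite groups, to classes coming from constants. The second attaches to such a class a residue at almost every place $v$ of $k$. The third shows, as in Section~\ref{sec:toy}, that the residues of a locally trivial class vanish on cyclic subgroups.

\medskip
\noindent\emph{Step 1: reduction to constants.} Choose a nonempty affine open $U\subset C$ over which $L/K$ is unramified, and let $V$ be the normalization of $U$ in $L$. Then $V\to U$ is a finite \'etale Galois cover with group $\Gamma$, and $V$ is a smooth geometrically integral curve over $k'$. By \eqref{eq:open} and Lemma~\ref{lem:tori} it suffices to show that $\mathrm{Sha}:=\mathrm{Sha}^1_U(T)\subset H^1(\Gamma,X\otimes L^*)$ is finite. Let $\operatorname{Prin}V$ be the group of principal divisors on $V$ and $\Lambda=\mathcal O(V)^*/k'^*$. There are exact sequences of $\Gamma$-modules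
\begin{gather*}
1\to\mathcal O(V)^*\to L^*\to\operatorname{Prin}V\to0,\qquad 0\to\operatorname{Prin}V\to\operatorname{Div}V\to\operatorname{Pic}V\to0,\\
1\to k'^*\to\mathcal O(V)^*\to\Lambda\to0 .
\end{gather*}
Let $\overline V$ be the smooth projective compactification of $V$. The group $\Lambda$ embeds in the group of divisors supported on the finite set $\overline V\smallsetminus V$, so it is finitely generated. The group $\operatorname{Pic}V$ is a quotient of $\operatorname{Pic}\overline V$, an extension of a subgroup of $\mathbb Z$ by a subgroup of the $k'$-points of the Jacobian; it is finitely generated by the Mordell--Weil theorem.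

Let $\xi\in\mathrm{Sha}$. By (G2), $H^1(\Gamma,X\otimes\operatorname{Div}V)=\bigoplus_{c\in U^{(1)}}H^1(D_y,X)$, with one point $y$ chosen above each $c$, and the $c$-component of the image of $\xi$ is obtained by restricting to $D_y$ and applying $\operatorname{ord}_y\colon L^*\to\mathbb Z$. As $\operatorname{ord}_y$ extends to $L_y^*$, this component factors through $H^1(D_y,X\otimes L_y^*)=H^1(K_c,T)$, so it is zero. Hence the image of $\xi$ in $H^1(\Gamma,X\otimes\operatorname{Prin}V)$ lies in the image of the connecting map from $(X\otimes\operatorname{Pic}V)^\Gamma$. That image is finitely generated and killed by $|\Gamma|$, hence finite. So $\mathrm{Sha}\cap W$ has finite index in $\mathrm{Sha}$, where $W$ is the image of $H^1(\Gamma,X\otimes\mathcal O(V)^*)$ in $H^1(\Gamma,X\otimes L^*)$. Let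
\[
H=H^1(\Gamma,X\otimes k'^*),\qquad\iota\colon H\to H^1(\Gamma,X\otimes L^*),\qquad H_0=\iota^{-1}(\mathrm{Sha}).
\]
Since $H^1(\Gamma,X\otimes\Lambda)$ is finite by (G1), $\iota(H)$ has finite index in $W$. Therefore $\iota(H_0)=\mathrm{Sha}\cap\iota(H)$ has finite index in $\mathrm{Sha}$, and it suffices to show that $H_0$ is finite.

\medskip
\noindent\emph{Step 2: residues at places of $k$.} Enlarging it finitely many times, and spreading out as in Section~\ref{sec:every}, we find a finite set $S$ of places of $k$, containing the archimedean ones, such that, with $S'$ the set of places of $k'$ above $S$: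
\begin{itemize}
\item $\operatorname{Pic}\mathcal O_{k',S'}=0$, and $k'/k$ is unramified outside $S$;
\item $V\to U$ extends to a finite \'etale Galois cover $\mathcal V\to\mathcal U$ of affine schemes with group $\Gamma$, where $\mathcal U\to\operatorname{Spec}\mathcal O_{k,S}$ and $\mathcal V\to\operatorname{Spec}\mathcal O_{k',S'}$ are smooth with geometrically irreducible fibers of dimension one.
\end{itemize}
For each $v\notin S$ choose a place $v'$ of $k'$ above $v$, and let $\Gamma_v$ be its stabilizer in $\Gamma$, which acts on $k'$ through $\Gamma/\Gamma_g=\operatorname{Gal}(k'/k)$. For $\eta\in H$ define the \emph{residue}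
\[
\eta_v=v'_*(\operatorname{res}_{\Gamma_v}\eta)\in H^1(\Gamma_v,X).
\]
The sequence $1\to\mathcal O_{k',S'}^*\to k'^*\to\bigoplus_{w\notin S'}\mathbb Z\to0$ is exact because the Picard group vanishes. By (G2), the induced map $H\to H^1\big(\Gamma,X\otimes\bigoplus_{w\notin S'}\mathbb Z\big)=\bigoplus_{v\notin S}H^1(\Gamma_v,X)$ is $\eta\mapsto(\eta_v)_v$. Its kernel is the image of $H^1(\Gamma,X\otimes\mathcal O_{k',S'}^*)$, which is finite since the $S'$-units are finitely generated. Moreover $\Gamma_g\subset\Gamma_v$, and $\Gamma_v/\Gamma_g$ is the decomposition group of the unramified place $v'$, hence cyclic. So $\mathrm{Sha}^1_\omega(\Gamma_v,X)=0$; this is the only use of the hypothesis. The following proposition shows that $\eta_v\in\mathrm{Sha}^1_\omega(\Gamma_v,X)$ for $\eta\in H_0$ and $v\notin S$. Then $H_0$ lies in the finite kernel, and Theorem~\ref{thm:positive} follows.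

\subsection*{Tori: closed points with prescribed Frobenius}

\begin{proposition}\label{prop:claim}
If $\eta\in H_0$, $v\notin S$ and $\tau\in\Gamma_v$, then $\operatorname{res}_{\langle\tau\rangle}\eta_v=0$.
\end{proposition}

The plan is to find a closed point $y$ of $V$ fixed by $\tau$ and a $\tau$-invariant homomorphism $L_y^*\to\mathbb Z$ extending $v'$ on $k'^*$. In Section~\ref{sec:toy} the point was $t=t_0$ with $t_0$ a nonsquare modulo $\ell$. In general we find a point with Frobenius element $\tau$ on the fiber over $v$ and lift it to characteristic $0$. We use two standard tools.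

\emph{Chebotarev's theorem for function fields} \cite[Prop.~6.4.8]{FJ}. Let $M/N$ be a finite Galois extension of function fields in one variable over $\mathbb F_q$, with constant fields $\mathbb F_q$ for $N$ and $\mathbb F_{q^n}$ for $M$. Let $\tau\in\operatorname{Gal}(M/N)$ act on $\mathbb F_{q^n}$ as $z\mapsto z^{q^{j_0}}$. For $j\equiv j_0\pmod n$, the number of places of $N$ of degree $j$, unramified in $M$, whose Frobenius class is that of $\tau$, is a positive constant times $q^j/j$ up to an error $O(q^{j/2})$. In particular it tends to infinity with $j$.

\emph{Hensel's lemma.} Let $R$ be a Henselian local ring with residue field $\kappa$. For a smooth $R$-scheme $\mathcal X$ the map $\mathcal X(R)\to\mathcal X(\kappa)$ is surjective, and it is bijective if $\mathcal X$ is finite \'etale over $R$.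

\begin{proof}[Proof of Proposition~\ref{prop:claim}]
Let $\mathbb F_q$ and $\mathbb F'$ be the residue fields of $v$ and $v'$.

\emph{A point on the fiber.} As $v$ is unramified in $k'$, the pull-back of $\mathcal V$ to $\mathcal U_v$ is the disjoint union of the fibers $\mathcal V_w$, $w\mid v$. It is a $\Gamma$-torsor over the connected curve $\mathcal U_v$, its connected components are the $\mathcal V_w$, and the stabilizer of $\mathcal V_{v'}$ is $\Gamma_v$. So $\mathcal V_{v'}\to\mathcal U_v$ is a connected finite \'etale Galois cover with group $\Gamma_v$. The two curves are smooth and geometrically irreducible over $\mathbb F'$ and $\mathbb F_q$, which are therefore the constant fields of their function fields. The element $\tau$ acts on $\mathbb F'$ as a power of the $q$-Frobenius. Only finitely many places of the function field of $\mathcal U_v$ do not lie on $\mathcal U_v$. By Chebotarev's theorem there are $j\geq1$, a closed point of $\mathcal U_v$ of degree $j$, and a point $y_0\in\mathcal V_{v'}$ above it whose Frobenius element is $\tau$. Composing $\mathcal O(\mathcal V)\to\mathcal O(\mathcal V_{v'})\to\kappa(y_0)$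 with an $\mathbb F_q$-embedding into $\overline{\mathbb F}_q$, we get a ring homomorphism
\[
\bar s\colon\mathcal O(\mathcal V)\to\overline{\mathbb F}_q,\qquad\bar s(\tau z)=\bar s(z)^{q^j}\ \text{ for all }z,
\]
which kills the prime of $\mathcal O_{k',S'}$ defined by $v'$ and maps $\mathcal O(\mathcal U)$ into $\mathbb F_{q^j}$.

\emph{Lifting to a closed point of $U$.} Let $k_v^{\mathrm{nr}}$ be the maximal unramified extension of $k_v$, with valuation $\hat v\colon(k_v^{\mathrm{nr}})^*\to\mathbb Z$ extending $v$, Henselian valuation ring $\mathcal O^{\mathrm{nr}}$ and residue field $\overline{\mathbb F}_q$. Let $k_{v,j}\subset k_v^{\mathrm{nr}}$ be the subextension of degree $j$, and $\varphi$ the Frobenius automorphism of $k_v^{\mathrm{nr}}/k_{v,j}$. A lift over the valuation ring of $k_{v,j}$ could have transcendental coordinates and would then not define a closed point, so we stay inside algebraic numbers. Let $k^h$ be the algebraic closure of $k$ in $k_{v,j}$ and $R$ its valuation ring. The residue field of $R$ is $\mathbb F_{q^j}$, since $k^h$ contains the roots of unity of order $q^j-1$. The ring $R$ is Henselian: a simple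 root in $\mathbb F_{q^j}$ of a monic polynomial over $R$ lifts to a root in $k_{v,j}$, which is algebraic over $k$ and so lies in $R$. As $\mathcal U$ is smooth over $\mathcal O_{k,S}\subset R$, the restriction of $\bar s$ to $\mathcal O(\mathcal U)$ lifts to an $\mathcal O_{k,S}$-homomorphism $s_0\colon\mathcal O(\mathcal U)\to R$.

\emph{Lifting to $V$.} The pull-back of $\mathcal V\to\mathcal U$ along $s_0\colon\mathcal O(\mathcal U)\to\mathcal O^{\mathrm{nr}}$ is finite \'etale over $\mathcal O^{\mathrm{nr}}$. Hence there is a unique $s\colon\mathcal O(\mathcal V)\to\mathcal O^{\mathrm{nr}}$ that extends $s_0$ and reduces to $\bar s$. The maps $s\circ\tau$ and $\varphi\circ s$ both extend $s_0$, because $\tau$ fixes $\mathcal O(\mathcal U)$ and $\varphi$ fixes $R$, and both reduce to $z\mapsto\bar s(z)^{q^j}$. By the uniqueness of lifts, $s\circ\tau=\varphi\circ s$. Extend $s$ to a $k$-algebra homomorphism $s\colon\mathcal O(V)\to k_v^{\mathrm{nr}}$. It maps $\mathcal O(U)$ into $k^h$, and $\mathcal O(V)$ is integral over $\mathcal O(U)$, so the image is algebraic over $k$, hence a field. The kernel is thus the maximal ideal of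 a closed point $y\in V$, above a closed point $c\in U$. If $s(z)=0$ then $s(\tau z)=\varphi(s(z))=0$, so $\tau\in D_y$. With $E=\kappa(y)$ we obtain a $k$-embedding $s\colon E\to k_v^{\mathrm{nr}}$ with $s\circ\tau=\varphi\circ s$.

\emph{The homomorphism.} The map $\hat v\circ s\colon E^*\to\mathbb Z$ is $\tau$-invariant because $\hat v\circ\varphi=\hat v$. On $k'^*$ it is a $\mathbb Z$-valued valuation extending $v$, hence the normalized valuation of a place above $v$. That place is $v'$, since $s$ maps the prime of $v'$ into the maximal ideal of $\mathcal O^{\mathrm{nr}}$. Let $\pi$ be a uniformizer of $K_c$. As $c$ is unramified in $L$, it is also a uniformizer of $L_y$, and it is fixed by $D_y$. So the leading coefficient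
\[
\lambda\colon L_y^*\to E^*,\qquad\lambda(z)=\text{residue of }z\pi^{-\operatorname{ord}_y(z)},
\]
is a $D_y$-equivariant homomorphism, and on $k'^*$ it is the inclusion $k'^*\subset E^*$. Thus $\mu=\hat v\circ s\circ\lambda\colon L_y^*\to\mathbb Z$ is a $\tau$-invariant homomorphism with $\mu|_{k'^*}=v'$.

\emph{Conclusion.} Since $\iota(\eta)\in\mathrm{Sha}^1_U(T)$, the image of $\operatorname{res}_{D_y}\eta$ in $H^1(D_y,X\otimes L_y^*)$ is zero. Hence the image of $\operatorname{res}_{\langle\tau\rangle}\eta$ in $H^1(\langle\tau\rangle,X\otimes L_y^*)$ is zero. Applying $\mu_*$ gives $0=v'_*\operatorname{res}_{\langle\tau\rangle}\eta=\operatorname{res}_{\langle\tau\rangle}\eta_v$.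
\end{proof}

\subsection*{Three cases of the hypothesis}

\begin{proof}[Proof of Corollary~\ref{cor:cases}]
We check the hypothesis of Theorem~\ref{thm:positive}; in cases (1) and (3) it holds for every subgroup $\Gamma'\subset\Gamma$.

(1) The Sylow subgroups of $\Gamma'$ are cyclic. Let $\xi\in\mathrm{Sha}^1_\omega(\Gamma',X)$. For each prime $\ell$, the $\ell$-primary component of $\xi$ is a multiple of $\xi$, so it restricts to zero on an $\ell$-Sylow subgroup, and it vanishes by (G1).

(2) Let $k'/k$ be a finite Galois extension splitting the $k$-torus, and apply the theorem with the splitting field $L=k'K$. Then $\Gamma_g=1$, each $\Gamma'$ in the hypothesis is cyclic, and $\mathrm{Sha}^1_\omega(\Gamma',X)=0$ by definition.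

(3) By (G2) and (G3), $H^1(\Gamma',P)=0$, so the connecting map $H^1(\Gamma',X)\to H^2(\Gamma',I)$ is injective. It commutes with restriction, so it embeds $\mathrm{Sha}^1_\omega(\Gamma',X)$ in $\mathrm{Sha}^2_\omega(\Gamma',I)$. As a $\Gamma'$-module, $I$ is a direct summand of a sum of lattices $\mathbb Z[\Gamma'/H]$, and $\mathrm{Sha}^2_\omega$ is additive. So it suffices to show that any $\xi\in\mathrm{Sha}^2_\omega(\Gamma',\mathbb Z[\Gamma'/H])$ is zero. By (G2) and (G3), $\xi$ corresponds to the character $\chi=\mathrm{pr}_*\operatorname{res}_H\xi\in H^2(H,\mathbb Z)=\operatorname{Hom}(H,\mathbb Q/\mathbb Z)$. For a cyclic subgroup $B\subset H$ we have $\chi|_B=\mathrm{pr}_*\operatorname{res}_B\xi=0$. A character that vanishes on all cyclic subgroups is zero, so $\xi=0$.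
\end{proof}

\begin{remark}
The counterexamples violate the hypothesis of Theorem~\ref{thm:positive} for $\Gamma'=\Gamma$. In Example~\ref{ex:explicit} we have $\Gamma_g=\Gamma$, and in Section~\ref{sec:every} the quotient $\Gamma/\Gamma_g$ is cyclic of order $p$, so $\Gamma'=\Gamma$ is allowed in both cases. By \eqref{eq:shift} and Lemma~\ref{lem:x}, $\mathrm{Sha}^1_\omega(\Gamma,J^{\otimes3})\cong\mathrm{Sha}^4_\omega(\Gamma,\mathbb Z)$ contains $x\ne0$. Under \eqref{eq:shift}, the class $\eta=[a]_*x\in H^4(\Gamma,k'^*)$ has residue $\eta_v=v(a)\operatorname{res}_{\Gamma_v}x$, which is the invariant $v(a)\,x$ of Step 2 of Theorem~\ref{thm:criterion} when $\Gamma_v=\Gamma$.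
\end{remark}

\begin{thebibliography}{9}

\bibitem{EGA}
\emph{EGA IV}.

\bibitem{FJ}
Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{MFO}
\emph{MFO-RIMS Tandem Workshop: Arithmetic Homotopy and Galois Theory},
\texttt{https://pro.univ-lille.fr/\allowbreak fileadmin/\allowbreak user\_upload/\allowbreak pages\_pros/\allowbreak pierre\_debes/\allowbreak V7-MFOreport2023.pdf}

\end{thebibliography}
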